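
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem*{question}{Question}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title[A power homogeneous space $X$ with $X^{\pi w(X)}$ not homogeneous]{A power homogeneous space $X$ for which $X^{\pi w(X)}$ is not homogeneous}


\begin{abstract}
A space $X$ is power homogeneous if some power $X^\kappa$, $\kappa\ge 1$, is homogeneous. We construct a locally compact, separable, metrizable space $X$ such that $X^\lambda$ is homogeneous exactly when $\lambda$ is uncountable. So $X$ is power homogeneous and has $\pi$-weight $\omega$, but $X^{\pi w(X)}$ is not homogeneous. The space is a topological sum of compact connected abelian groups, and the obstruction to homogeneity is a top Stiefel--Whitney class of a sum of M\"obius bundles over a torus. We also prove a positive result, in which the exponent is required to exceed the number of orbits of the homeomorphism group of $X$, and we give analogous examples of $\pi$-weight $\kappa$ for every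 infinite cardinal $\kappa$ with $\kappa^\omega=\kappa$.
\end{abstract}


\section{The question and the answer}

All spaces are Hausdorff and nonempty. A space $Y$ is \emph{homogeneous} if for all $x,y\in Y$ some homeomorphism of $Y$ onto itself takes $x$ to $y$. A space $X$ is \emph{power homogeneous} if $X^\kappa$ is homogeneous for some cardinal $\kappa\ge1$. Passing to a power can erase differences between points. The convergent sequence $\omega+1$ is not homogeneous, since it has exactly one nonisolated point. But $(\omega+1)^\omega$ is a zero-dimensional compact metrizable space without isolated points, that is, a Cantor set, and this is homogeneous, being homeomorphic to the topological group $(\mathbb Z/2)^\omega$.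

How large must the exponent be? A natural measure is the \emph{$\pi$-weight} $\pi w(X)$: the least cardinality of a \emph{$\pi$-base}, a family of nonempty open sets such that every nonempty open set of $X$ contains a member of the family. Call $X^\kappa$ \emph{$\Delta$-homogeneous} if for all $x,y\in X$ some homeomorphism of $X^\kappa$ onto itself takes the diagonal point $(x)_{\alpha<\kappa}$ to the diagonal point $(y)_{\alpha<\kappa}$. It is known that if $X$ is power homogeneous, then $X^{\pi w(X)}$ is $\Delta$-homogeneous. So the exponent $\pi w(X)$ is large enough for diagonal points, and one asks for the rest \cite{PH}.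

\begin{question}
Suppose $X$ is power homogeneous. Is $X^{\pi w(X)}$ homogeneous?
\end{question}

There is a reason to hope for a positive answer. Suppose $X^\kappa$ is $\Delta$-homogeneous with $\kappa$ infinite, and let $z\in X^\kappa$. If $z$ is constant on a set of $\kappa$ coordinates, then some homeomorphism of $X^\kappa$ replaces this constant by any other one and leaves the remaining coordinates of $z$ unchanged. So values of $z$ that are repeated $\kappa$ times are harmless. We shall see that they even absorb the coordinates with rarely repeated values, as long as these are not more numerous. The only points that may resist are those in which coordinates with rarely repeated values prevail. What matters here is not the value itself but its orbit under homeomorphisms of $X$. Let $\tau(X)$ be the number of orbits of the homeomorphism group of $X$ acting on $X$. If $\tau(X)$ is small, counting shows that there are no bad points.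

\begin{theorem}\label{thm:B}
Let $\kappa$ be an infinite cardinal such that $X^\kappa$ is $\Delta$-homogeneous, and let $\lambda\ge\kappa$. If $\lambda>\tau(X)$ and either $\lambda>\kappa$ or $\lambda$ is regular, then $X^\lambda$ is homogeneous.
\end{theorem}

\begin{corollary}\label{cor:B}
Let $X$ be power homogeneous. Then $X^\lambda$ is homogeneous for every $\lambda>\max(\pi w(X),\tau(X))$, in particular for every $\lambda>2^{\pi w(X)}$. Moreover, $X^{\pi w(X)}$ is homogeneous if $\pi w(X)$ is regular and $\tau(X)<\pi w(X)$.
\end{corollary}

If $\tau(X)=\pi w(X)=\omega$, however, a point of $X^\omega$ may have its coordinates in pairwise different orbits, and nothing is repeated. Such points can indeed be fatal, and the answer to the Question is \emph{no}.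

\begin{theorem}\label{thm:A}
There are compact connected metrizable abelian groups $Y_0,Y_1,Y_2,\dots$ such that for the topological sum $X=\bigsqcup_{n\ge0}Y_n$:
\begin{enumerate}
\item $X^2$, hence $X^\omega$, is $\Delta$-homogeneous;
\item for a cardinal $\lambda\ge1$, the power $X^\lambda$ is homogeneous if and only if $\lambda$ is uncountable.
\end{enumerate}
In particular, $X$ is locally compact, separable, metrizable and power homogeneous, $\pi w(X)=\omega$, and $X^{\pi w(X)}$ is not homogeneous.
\end{theorem}

This space has $\tau(X)=\omega$ (see the end of Section~\ref{sec:groups}), so neither strict inequality in the conditions ``$\lambda>\max(\pi w(X),\tau(X))$'' and ``$\tau(X)<\pi w(X)$'' of Corollary~\ref{cor:B} can be weakened to $\ge$, respectively $\le$. The failure is not special to $\omega$.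

\begin{theorem}\label{thm:C}
For every infinite cardinal $\kappa$ with $\kappa^\omega=\kappa$ there is a locally compact space $X$ with $\pi w(X)=\kappa$ and $X^2$ $\Delta$-homogeneous, such that for $\lambda\ge1$ the power $X^\lambda$ is homogeneous if and only if $\lambda>\kappa$.
\end{theorem}

\subsection*{The idea of the construction}
We look for connected homogeneous spaces $Y_n$ such that
\[
Y_n\times Y_n\cong Y_0\times Y_0\quad(n\ge0)
\qquad\text{but}\qquad
\prod_{n\ge1}Y_n\not\cong Y_0^{\,\omega}.
\]
For $X=\bigsqcup_nY_n$ the first property makes $X^2$ $\Delta$-homogeneous, and the second says that two connected components of $X^\omega$ are not homeomorphic. A factor that occurs twice can be traded for $Y_0\times Y_0$; in $\prod_{n\ge1}Y_n$ every factor occurs once.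

Compact connected abelian groups are a convenient source of such spaces, because their homeomorphism type determines their character group, and products of groups correspond to direct sums of character groups (Section~\ref{sec:sums}). So we need torsion-free abelian groups $A_n$ with $A_n\oplus A_n\cong A_0\oplus A_0$ and $\bigoplus_{n\ge1}A_n\not\cong A_0^{(\omega)}$, the direct sum of countably many copies of $A_0$. We first solve the corresponding problem for modules over a commutative ring $E$, with $A_0$ replaced by $E$ and $A_n$ by a ``M\"obius module'' $L_n$ (Section~\ref{sec:modules}). Twice a M\"obius bundle is trivial; but a sum of M\"obius bundles in \emph{independent} variables has no nowhere zero section. Finally we encode $E$-modules in torsion-free groups so that the required non-isomorphism survives. For Theorem~\ref{thm:A} this is done by an explicit encoding from which the module can be recovered (Section~\ref{sec:groups}), for Theorem~\ref{thm:C} by a group whose endomorphism ring is $E$ (Section~\ref{sec:large}).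

\section{Moving points in powers}\label{sec:moving}

For points $z,w$ of a power $X^I$ write $z\approx w$ if some homeomorphism of $X^I$ onto itself takes $z$ to $w$. \emph{Orbit} always means an orbit of the homeomorphism group of $X$ on $X$.

Before the general proof, here is the smallest case. Let $\kappa=\lambda=\omega$, let $X^\omega$ be $\Delta$-homogeneous, and suppose that $X$ has two orbits, with representatives $o$ and $p$. Acting on coordinates separately, we may assume that $z\in X^\omega$ has all coordinates in $\{o,p\}$. If both values occur infinitely often, $\Delta$-homogeneity on the block of $p$'s turns them into $o$'s. The problem is a point in which one value occurs only finitely often. By symmetry, and since $(p,p,\dots)\approx(o,o,\dots)$, let $z=p$ on a finite set $B$ and $z=o$ elsewhere. Here we first do the opposite of what seems needed: for each $b\in B$ choose an infinite set $J_b$ of coordinates where $z=o$, disjoint for different $b$, and change $z$ from $o$ to $p$ on $J_b$. Now the value $p$ at $b$ is part of the infinite constant block $\{b\}\cup J_b$, which can be changed to $o$. So $z\approx(o,o,\dots)$.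 The general proof does the same.

\begin{lemma}\label{lem:moves}
Let $z,w\in X^I$, and let $\kappa$ be an infinite cardinal such that $X^\kappa$ is $\Delta$-homogeneous.
\begin{enumerate}
\item[(a)] If $I$ is partitioned into sets $I_j$ and $z|I_j\approx w|I_j$ in $X^{I_j}$ for all $j$, then $z\approx w$.
\item[(b)] If $z(i)$ and $w(i)$ lie in the same orbit for every $i\in I$, then $z\approx w$.
\item[(c)] If $|I|\ge\kappa$, all coordinates of $z$ lie in one orbit and all coordinates of $w$ lie in one orbit, then $z\approx w$.
\end{enumerate}
Parts \textup{(a)} and \textup{(b)} do not use the assumption on $\kappa$.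
\end{lemma}

\begin{proof}
For (a) take the product of the homeomorphisms of the $X^{I_j}$; (b) is the case of one-point sets $I_j$. For (c), by (b) we may assume that $z$ and $w$ are constant. As $|I|\ge\kappa$ and $\kappa$ is infinite, $I$ can be partitioned into sets of size $\kappa$. On each of them $z\approx w$ by $\Delta$-homogeneity of $X^\kappa$, and (a) applies.
\end{proof}

\begin{lemma}\label{lem:absorb}
Let $\kappa$ be an infinite cardinal such that $X^\kappa$ is $\Delta$-homogeneous, let $I\neq\emptyset$, $o\in X$ and $z\in X^I$. For each orbit $c$ put $I_c=\{i\in I:z(i)\in c\}$, and let $B=\bigcup\{I_c:|I_c|<\kappa\}$. If $|B|\le|I\setminus B|$, then $z\approx(o)_{i\in I}$.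
\end{lemma}

\begin{proof}
The set $I\setminus B$ is nonempty, since $I\ne\emptyset$ and $|B|\le|I\setminus B|$. It is a disjoint union of sets $I_c$ of size at least $\kappa$, so $|I\setminus B|\ge\kappa$.

By Lemma~\ref{lem:moves}(c) on these sets $I_c$ and (a), $z\approx z'$, where $z'=z$ on $B$ and $z'=o$ on $I\setminus B$. Since $|B|\cdot\kappa\le|I\setminus B|$, there are pairwise disjoint sets $J_b\subset I\setminus B$ $(b\in B)$ of size $\kappa$. By (c) on each $J_b$ and (a), $z'\approx z''$, where $z''=z$ on $B$, $z''$ has the constant value $z(b)$ on $J_b$, and $z''=o$ elsewhere. Now $z''$ is constant on each set $\{b\}\cup J_b$, which has size $\kappa$. By (c) on these sets and (a), $z''\approx(o)_{i\in I}$.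
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Fix $o\in X$, let $|I|=\lambda$, let $z\in X^I$, and let $B$ be as in Lemma~\ref{lem:absorb}. We claim that $|B|<\lambda$. The set $B$ is a union of at most $\tau(X)$ sets, each of size less than $\kappa$. If $\lambda>\kappa$, then $|B|\le\tau(X)\cdot\kappa=\max(\tau(X),\kappa)<\lambda$. If $\lambda=\kappa$ is regular, then $\tau(X)<\kappa$, and a union of fewer than $\kappa$ sets of size less than $\kappa$ has size less than $\kappa$; this is the only place where regularity is used. In both cases $|I\setminus B|=\lambda>|B|$, so $z\approx(o)_{i\in I}$ by Lemma~\ref{lem:absorb}. As $z$ was arbitrary, $X^\lambda$ is homogeneous.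
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:B}]
A finite Hausdorff space is discrete, hence homogeneous, and by Lemma~\ref{lem:moves}(b) all its powers are homogeneous. So let $X$ be infinite. An infinite Hausdorff space has infinitely many pairwise disjoint nonempty open sets, so $\kappa=\pi w(X)$ is infinite, and $X^\kappa$ is $\Delta$-homogeneous by the known fact quoted in the introduction. Theorem~\ref{thm:B} gives the first and the last statement. For the bound $2^{\pi w(X)}$ we use that a power homogeneous Hausdorff space satisfies $|X|\le d(X)^{\pi\chi(X)}$, where $d$ is the density and $\pi\chi$ the $\pi$-character \cite{Rid}. Both are at most $\pi w(X)$, so $\tau(X)\le|X|\le\pi w(X)^{\pi w(X)}=2^{\pi w(X)}$.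
\end{proof}

\section{Sums of compact connected abelian groups}\label{sec:sums}

Let $\mathbb T=\{z\in\mathbb C:|z|=1\}$. For a compact abelian group $K$, written additively, let $\widehat K$ be the group of its \emph{characters}, the continuous homomorphisms $K\to\mathbb T$. We recall some facts of Pontryagin duality. The characters of $K$ separate its points. If $A$ is a discrete abelian group, then $\operatorname{Hom}(A,\mathbb T)$, with the topology of pointwise convergence, is a compact abelian group whose character group is naturally isomorphic to $A$, and every compact abelian group arises in this way. It is connected if and only if $A$ is torsion-free. Being a subspace of $\mathbb T^A$, it has weight at most $\max(|A|,\omega)$. Finally, $\operatorname{Hom}(\bigoplus_iA_i,\mathbb T)=\prod_i\operatorname{Hom}(A_i,\mathbb T)$.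

A homogeneity question concerns homeomorphisms, and these need not respect a group structure. For connected groups this makes no difference to the character group.

\begin{lemma}\label{lem:dual}
If compact connected abelian groups $K,K'$ are homeomorphic as spaces, then $\widehat K\cong\widehat{K'}$.
\end{lemma}

\begin{proof}
Let $[K,\mathbb T]$ be the set of homotopy classes of continuous maps $K\to\mathbb T$. Under pointwise multiplication it is a group, and it depends only on the space $K$. We show that the natural homomorphism $\widehat K\to[K,\mathbb T]$ is an isomorphism.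

\emph{Injectivity.} Let $\chi$ be a character homotopic to the constant map $1$. Lifting the homotopy through the covering $\mathbb R\to\mathbb T$, $t\mapsto e^{2\pi it}$, we get $\chi=e^{2\pi ih}$ with $h:K\to\mathbb R$ continuous. Since $\chi(0)=1$, we may subtract an integer and assume $h(0)=0$. The function $h(x+y)-h(x)-h(y)$ is continuous and integer-valued on the connected space $K\times K$ and vanishes at $(0,0)$, so it is $0$. Thus $h$ is a homomorphism, and $h(K)$ is a compact subgroup of $\mathbb R$. So $h=0$ and $\chi=1$.

\emph{Surjectivity.} Let $f:K\to\mathbb T$ be continuous. Characters separate the points of $K$, so by the Stone--Weierstrass theorem there is a linear combination $q$ of characters with $|f-q|<1$ on $K$. Since $|f|=1$, the map $q$ has no zeros, and $\bar fq$ satisfies $|\bar fq-1|<1$, so it has positive real part. Hence $f\cdot\bigl((1-t)+t\bar fq\bigr)$ has no zeros for $0\le t\le1$, and after normalization it is a homotopy from $f$ to $q/|q|$.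

The finitely many characters in $q$ generate a finitely generated subgroup of $\widehat K$, which is torsion-free because $K$ is connected. So this subgroup is free, say with basis $\chi_1,\dots,\chi_d$. Let $\pi=(\chi_1,\dots,\chi_d):K\to\mathbb T^d$. Then $q=q_0\circ\pi$ for a Laurent polynomial $q_0$ on $\mathbb T^d$. The map $\pi$ is surjective: a proper closed subgroup of $\mathbb T^d$ is annihilated by a nontrivial character of $\mathbb T^d$, and for $\pi(K)$ this would be a nontrivial relation among the $\chi_i$. Hence $q_0$ has no zeros and $q/|q|=g\circ\pi$ with $g=q_0/|q_0|:\mathbb T^d\to\mathbb T$.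

It remains to see that $g$ is homotopic to a character. Lift $(t_1,\dots,t_d)\mapsto g(e^{2\pi it_1},\dots,e^{2\pi it_d})$ to a continuous map $H:\mathbb R^d\to\mathbb R$. For each $i$ the difference of $H$ under a unit step in $t_i$ is continuous and integer-valued, hence a constant $m_i\in\mathbb Z$. So $H(t)-\sum m_it_i$ is periodic, that is, a real function on $\mathbb T^d$. Shrinking this function to $0$ deforms $g$ to the character $(\zeta_1,\dots,\zeta_d)\mapsto\prod\zeta_i^{m_i}$. Composing with $\pi$, we find that $f$ is homotopic to the character $\prod\chi_i^{m_i}$ of $K$.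
\end{proof}

Connectedness is essential: $(\mathbb Z/2)^\omega$ and $(\mathbb Z/3)^\omega$ are both homeomorphic to the Cantor set, but all nontrivial characters have order $2$ on one and order $3$ on the other.

The following proposition reduces Theorems~\ref{thm:A} and~\ref{thm:C} to algebra. Here $A^{(I)}$ denotes the direct sum of $|I|$ copies of $A$.

\begin{proposition}\label{prop:machine}
Let $\kappa$ be an infinite cardinal, and let $A_\alpha$ $(\alpha<\kappa)$ be torsion-free abelian groups of cardinality at most $\kappa$ such that
\begin{enumerate}
\item[(P1)] $A_\alpha\oplus A_\alpha\cong A_0\oplus A_0$ for all $\alpha<\kappa$;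
\item[(P2)] $\bigoplus_{\alpha\in I}A_\alpha\not\cong A_0^{(I)}$ for every nonempty $I\subset\kappa\setminus\{0\}$.
\end{enumerate}
Put $Y_\alpha=\operatorname{Hom}(A_\alpha,\mathbb T)$ and $X=\bigsqcup_{\alpha<\kappa}Y_\alpha$. Then $X$ is locally compact, $\pi w(X)=\kappa$, $\tau(X)\le\kappa$, the powers $X^2$ and $X^\omega$ are $\Delta$-homogeneous, and for $\lambda\ge1$ the power $X^\lambda$ is homogeneous if and only if $\lambda>\kappa$.
\end{proposition}

\begin{proof}
Each $Y_\alpha$ is a compact connected abelian group of weight at most $\kappa$. Hence $X$ is locally compact and $\pi w(X)\le w(X)\le\kappa$. Since $X$ has $\kappa$ pairwise disjoint nonempty open sets $Y_\alpha$, and a $\pi$-base has a member inside each of them, $\pi w(X)=\kappa$. A translation of the group $Y_\alpha$, extended by the identity, is a homeomorphism of $X$. So each $Y_\alpha$ lies in one orbit, and $\tau(X)\le\kappa$.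

\emph{$X^2$ and $X^\omega$ are $\Delta$-homogeneous.} Let $x\in Y_\alpha$ and $y\in Y_\beta$. By (P1) and duality, $Y_\alpha^2\cong Y_0^2\cong Y_\beta^2$. If $\alpha\ne\beta$, then $Y_\alpha^2$ and $Y_\beta^2$ are disjoint clopen subsets of $X^2$; let $g$ be a homeomorphism of $X^2$ that interchanges them and fixes all other points. If $\alpha=\beta$, let $g$ be the identity. Then $g(x,x)\in Y_\beta^2$, and translations of $Y_\beta$ in each of the two coordinates, extended by the identity on the rest of $X$, take $g(x,x)$ to $(y,y)$. So $X^2$ is $\Delta$-homogeneous. Since $X^\omega=(X^2)^\omega$, the $\omega$-th powers of these homeomorphisms show that $X^\omega$ is $\Delta$-homogeneous.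

\emph{$X^\lambda$ is homogeneous for $\lambda>\kappa$.} Apply Theorem~\ref{thm:B} with $\omega$ in the role of its $\kappa$: we have $\lambda>\kappa\ge\omega$ and $\lambda>\kappa\ge\tau(X)$.

\emph{$X^\lambda$ is not homogeneous for $1\le\lambda\le\kappa$.} The sets $Y_\alpha$ are connected and clopen in $X$, so they are the components of $X$. Components of a product are the products of components of the factors. So the components of $X^\lambda$ are the sets $\prod_{i<\lambda}Y_{t(i)}$ with $t:\lambda\to\kappa$. If $X^\lambda$ were homogeneous, any two of them would be homeomorphic. Choose an injection $t:\lambda\to\kappa\setminus\{0\}$, with image $I$. The components $\prod_{i<\lambda}Y_{t(i)}$ and $Y_0^{\,\lambda}$ are compact connected groups with character groups $\bigoplus_{\alpha\in I}A_\alpha$ and $A_0^{(I)}$. By (P2) and Lemma~\ref{lem:dual} they are not homeomorphic.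
\end{proof}

\begin{remark}\label{rem:finite}
Finitely many groups would not suffice. If torsion-free groups $A_0,\dots,A_k$ satisfy (P1) and $X=Y_0\sqcup\dots\sqcup Y_k$, the proof still shows that $X^\omega$ is $\Delta$-homogeneous and $\tau(X)\le k+1<\omega$, so $X^\omega$ is homogeneous by Theorem~\ref{thm:B}.
\end{remark}

\section{M\"obius modules}\label{sec:modules}

\subsection*{One M\"obius module}
Consider continuous functions $f:\mathbb R\to\mathbb R$ that are \emph{antiperiodic}, $f(\theta+2\pi)=-f(\theta)$. They form a module over the ring of continuous $2\pi$-periodic functions, the module of sections of the M\"obius bundle over the circle. The direct sum of two copies of this module is free of rank $2$: with the antiperiodic vectors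
\[
u(\theta)=\bigl(\cos\tfrac\theta2,\sin\tfrac\theta2\bigr),\qquad u^\perp(\theta)=\bigl(-\sin\tfrac\theta2,\cos\tfrac\theta2\bigr),
\]
the map $(f,g)\mapsto fu+gu^\perp$ is an isomorphism onto pairs of periodic functions. One copy is not free of rank $1$: by the intermediate value theorem a generator $f$ would have a zero, and then all antiperiodic functions would vanish there, whereas $\cos\frac\theta2$ and $\sin\frac\theta2$ have no common zero. This is the whole idea for one module.

To write it algebraically, we use $f\mapsto fu$ to identify the antiperiodic functions with the periodic vectors that at each $\theta$ lie on the line spanned by $u(\theta)$. The orthogonal projection onto this line has the periodic matrix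
\begin{equation}\label{eq:proj}
u(\theta)u(\theta)^{\top}=\frac12\begin{pmatrix}1+\cos\theta&\sin\theta\\ \sin\theta&1-\cos\theta\end{pmatrix},
\end{equation}
in which $\cos\theta,\sin\theta$ can be replaced by variables $x,y$ with $x^2+y^2=1$.

\subsection*{The ring and the modules}
Let $R=\mathbb Z[\frac12]$, let $N$ be a nonempty index set with $0\notin N$, and put
\[
E=R[x_n,y_n:n\in N]/(x_n^2+y_n^2-1:n\in N).
\]
As an $R$-module $E$ is free, with basis the finite monomials $\prod x_n^{i_n}y_n^{\varepsilon_n}$, $i_n\ge0$, $\varepsilon_n\in\{0,1\}$. For $n\in N$ let
\[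
e_n=\frac12\begin{pmatrix}1+x_n&y_n\\ y_n&1-x_n\end{pmatrix},\qquad J=\begin{pmatrix}0&-1\\1&0\end{pmatrix},
\]
and put $L_n=e_nE^2$ and $L_0=E$. The coefficients are $\mathbb Z[\frac12]$ because we need the $\frac12$ in $e_n$, while odd primes must not become invertible: they will carry information in Section~\ref{sec:groups}.

\begin{lemma}\label{lem:double}
We have $e_n^2=e_n$ and $Je_nJ^{-1}=1-e_n$ for $n\in N$. If $M$ is an $E$-module, then $e_nM^2\oplus e_nM^2\cong M\oplus M$ as $E$-modules. In particular $L_n\oplus L_n\cong E\oplus E$ for all $n\in N\cup\{0\}$.
\end{lemma}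

\begin{proof}
Write $x,y$ for $x_n,y_n$. Since $x^2+y^2=1$, we have $(1\pm x)^2+y^2=2\pm2x$, and $(1+x)y+y(1-x)=2y$. So
\[
e_n^2=\frac14\begin{pmatrix}(1+x)^2+y^2&2y\\2y&y^2+(1-x)^2\end{pmatrix}
=\frac14\begin{pmatrix}2+2x&2y\\2y&2-2x\end{pmatrix}=e_n .
\]
Further, $J^{-1}=\begin{pmatrix}0&1\\-1&0\end{pmatrix}$ and
\[
Je_nJ^{-1}=\frac12\begin{pmatrix}-y&-(1-x)\\1+x&y\end{pmatrix}\begin{pmatrix}0&1\\-1&0\end{pmatrix}
=\frac12\begin{pmatrix}1-x&-y\\-y&1+x\end{pmatrix}=1-e_n .
\]
Hence $M^2=e_nM^2\oplus(1-e_n)M^2$, and $(1-e_n)M^2=Je_nJ^{-1}M^2=J(e_nM^2)\cong e_nM^2$, as $J$ is an automorphism of $M^2$. The case $M=E$ gives the last statement for $n\in N$, and for $n=0$ it is trivial.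
\end{proof}

\subsection*{Many M\"obius modules}
Now we combine modules $L_n$ with different $n$. A homomorphism from $E$ to $\bigoplus_nL_n$ is given by an element $s$, which has finite support $F$. Once the variables $x_n,y_n$ with $n\notin F$ are given fixed values, $s$ yields functions $f_n$, $n\in F$, of $\theta\in\mathbb R^F$, where $f_n$ is antiperiodic in $\theta_n$ and periodic in the other variables. If $s$ generates a direct summand isomorphic to $E$, these have no common zero. For one function this contradicts the intermediate value theorem. For several functions it is a question about sections of vector bundles, and Stiefel--Whitney classes answer it. That the variables are independent is crucial: $\cos\frac\theta2$ and $\sin\frac\theta2$ are both antiperiodic in the same $\theta$ and have no common zero.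

For $r=(r',r'')$ and $s=(s',s'')$ in $E^2$ write $r\cdot s=r's'+r''s''$.

\begin{lemma}\label{lem:nosummand}
Let $F\subset N$ be finite. There are no $s_n\in L_n\subset E^2$ and $r_n\in E^2$ $(n\in F)$ with $\sum_{n\in F}r_n\cdot s_n=1$. Consequently, for no nonempty $N'\subset N$ is $E$ isomorphic to a direct summand of $\bigoplus_{n\in N'}L_n$.
\end{lemma}

\begin{proof}
Suppose that such $s_n,r_n$ exist. Then $F\ne\emptyset$, because $1\ne0$ in $E$; let $k=|F|$. For $\theta\in\mathbb R^F$ let $\operatorname{ev}_\theta:E\to\mathbb R$ be the ring homomorphism with
\[
x_n\mapsto\cos\theta_n,\ \ y_n\mapsto\sin\theta_n\ \ (n\in F),\qquad x_n\mapsto1,\ \ y_n\mapsto0\ \ (n\in N\setminus F).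
\]
We apply it also to vectors and matrices. By \eqref{eq:proj}, $\operatorname{ev}_\theta(e_n)$ is, for $n\in F$, the orthogonal projection of $\mathbb R^2$ onto the line spanned by the unit vector $u(\theta_n)$. Since $s_n=e_ns_n$, we have
\[
\operatorname{ev}_\theta(s_n)=f_n(\theta)\,u(\theta_n),\qquad f_n(\theta)=\langle\operatorname{ev}_\theta(s_n),u(\theta_n)\rangle ,
\]
and $f_n$ is continuous. Applying $\operatorname{ev}_\theta$ to $\sum r_n\cdot s_n=1$ shows that for every $\theta$ some $f_n(\theta)$ is nonzero. So $f=(f_n)_{n\in F}:\mathbb R^F\to\mathbb R^F$ has no zero. Let $\varepsilon_j$ be the $j$-th unit vector of $\mathbb R^F$ and let $\sigma_j$ change the sign of the $j$-th coordinate. As $\operatorname{ev}_\theta$ is $2\pi$-periodic in each variable and $u$ is antiperiodic,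
\begin{equation}\label{eq:sign}
f(\theta+2\pi\varepsilon_j)=\sigma_jf(\theta)\qquad(j\in F).
\end{equation}

Let $S=\mathbb R/2\pi\mathbb Z$, let $\mu$ be the M\"obius line bundle over $S$, that is, $\mathbb R\times\mathbb R$ modulo $(\theta+2\pi,v)\sim(\theta,-v)$, and let $\mu_n$ be the pullback of $\mu$ along the $n$-th projection $S^F\to S$. Then $\bigoplus_{n\in F}\mu_n$ is $\mathbb R^F\times\mathbb R^F$ modulo $(\theta+2\pi\varepsilon_j,v)\sim(\theta,\sigma_jv)$, and by \eqref{eq:sign} $\theta\mapsto[\theta,f(\theta)]$ is a well-defined section of it, which is nowhere zero.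

We use the following facts on Stiefel--Whitney classes $w_i$ \cite[\S4]{MS}. They are natural under pullback; the total class of a Whitney sum is the product of the total classes; $w_1(\mu)$ is the generator of $H^1(S;\mathbb Z/2)$; and $w_k$ vanishes for a bundle of rank $k$ with a nowhere zero section. The last fact gives $w_k(\bigoplus_{n\in F}\mu_n)=0$. By the others,
\[
w_k\Bigl(\bigoplus_{n\in F}\mu_n\Bigr)=\prod_{n\in F}w_1(\mu_n)=\prod_{n\in F}t_n ,
\]
where $t_n\in H^1(S^F;\mathbb Z/2)$ is the pullback of the generator along the $n$-th projection. By the K\"unneth formula this product is the nonzero element of $H^k(S^F;\mathbb Z/2)$, a contradiction.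

For the last statement, suppose that $E$ is isomorphic to a direct summand of $\bigoplus_{n\in N'}L_n$. Then there are an element $s$ of this sum and an $E$-linear map $\rho:\bigoplus_{n\in N'}L_n\to E$ with $\rho(s)=1$. Only finitely many components $s_n$ are nonzero, say those with $n\in F$. For $n\in F$ the map $E^2\to E$, $a\mapsto\rho(e_na)$, with $e_na$ regarded as an element of the summand $L_n$, is $E$-linear, so it is of the form $a\mapsto r_n\cdot a$ with $r_n\in E^2$. Since $e_ns_n=s_n$, we get $1=\rho(s)=\sum_{n\in F}r_n\cdot s_n$, which is impossible.
\end{proof}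

\section{From modules to torsion-free groups}\label{sec:groups}

In this section $N=\{1,2,3,\dots\}$. Lemmas~\ref{lem:double} and~\ref{lem:nosummand} give (P1) and (P2) of Proposition~\ref{prop:machine} on the level of $E$-modules. On the level of abelian groups nothing has been achieved yet: $E$ and its direct summands-up-to-doubling $L_n$ are free $R$-modules of countably infinite rank, so they are isomorphic as groups. We must store the action of $E$ in the group structure.

The idea is the following. Suppose that inside $P^2=P\oplus P$ we can recognize the two axes $P\times0$ and $0\times P$, the diagonal, and the graph $\{(a,za):a\in P\}$ for each ring generator $z$ of $E$. An additive automorphism of $P^2$ preserving the two axes is of the form $\alpha\times\beta$; if it preserves the diagonal, then $\alpha=\beta$; if it preserves the graph of $z$, then $\alpha$ commutes with $z$. To make these ``lines'' recognizable to group isomorphisms, we assign to each of them its own prime number and make exactly this line divisible by all powers of this prime.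

\subsection*{The encoding}
Let $z_1,z_2,\dots$ enumerate the generators $x_n,y_n$ $(n\ge1)$ of $E$ over $R$. Put
\[
v_0=(1,0),\quad v_1=(0,1),\quad v_2=(1,1),\quad v_{2+i}=(1,z_i)\ \ (i\ge1)
\]
in $E^2$, and choose distinct odd primes $p_0,p_1,p_2,\dots$. Let $P$ be a projective $E$-module. It is a direct summand of a free $E$-module, which is a free $R$-module; as $R$ is a principal ideal domain, $P$ is a free $R$-module. We regard $P$ as a subset of $P_{\mathbb Q}=\mathbb Q\otimes P$. For $v=(s,t)\in E^2$ and $Q\subset P_{\mathbb Q}$ let $vQ=\{(sa,ta):a\in Q\}$. Define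
\[
G(P)=P^2+\sum_{j\ge0}\mathbb Z[1/p_j]\,v_jP\ \subset\ P_{\mathbb Q}^2 .
\]
This is a torsion-free abelian group, countable if $P$ is countable. Isomorphic modules have isomorphic groups, and $G(\bigoplus_iP_i)=\bigoplus_iG(P_i)$.

For $v_j=(s,t)$ let $\pi_j:P_{\mathbb Q}^2\to P_{\mathbb Q}$, $\pi_j(a,b)=ta-sb$. Then
\begin{equation}\label{eq:ker}
\ker\pi_j=v_jP_{\mathbb Q} .
\end{equation}
Indeed, $\pi_j$ vanishes on $v_jP_{\mathbb Q}$ because $E$ is commutative. Conversely, $\pi_1(a,b)=a$, with kernel $0\times P_{\mathbb Q}=v_1P_{\mathbb Q}$; and if $j\ne1$, then $s=1$, and $ta-b=0$ means $(a,b)=(a,ta)\in v_jP_{\mathbb Q}$.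

For a prime $p$, a subscript $(p)$ denotes the $\mathbb Z_{(p)}$-span inside the ambient rational vector space. Since $P$ is free over $\mathbb Z[\frac12]$,
\begin{equation}\label{eq:local}
\bigcap_{m\ge1}p^mP_{(p)}=0\quad(p\text{ odd}),\qquad P_{(2)}=P_{\mathbb Q},\qquad\bigcap_pP_{(p)}=P .
\end{equation}
The primes $p_i$ with $i\ne j$ are units of $\mathbb Z_{(p_j)}$, so the terms of $G(P)$ that belong to them contribute nothing beyond $P_{(p_j)}^2$ to $G(P)_{(p_j)}$, while $\mathbb Z_{(p_j)}\cdot\mathbb Z[1/p_j]=\mathbb Q$. Hence $G(P)_{(p_j)}=P_{(p_j)}^2+v_jP_{\mathbb Q}$. As $\pi_j$ kills $v_jP_{\mathbb Q}$ and its coefficients lie in $E$,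
\begin{equation}\label{eq:proj-local}
\pi_j\bigl(G(P)_{(p_j)}\bigr)\subset P_{(p_j)} .
\end{equation}
In the same way $G(P)_{(p)}=P_{(p)}^2$ for odd primes $p$ not among the $p_j$.

\begin{lemma}\label{lem:recover}
Let $P$ be a projective $E$-module.
\begin{enumerate}
\item[(i)] For $D_j(P)=\bigcap_{m\ge1}p_j^mG(P)$ we have $D_j(P)=G(P)\cap v_jP_{\mathbb Q}$.
\item[(ii)] $P=\{a\in P_{\mathbb Q}:(a,0)\in G(P)\text{ and }(0,a)\in G(P)\}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) If $g\in D_j(P)$, then $\pi_j(g)\in\bigcap_mp_j^mP_{(p_j)}=0$ by \eqref{eq:proj-local} and \eqref{eq:local}, and $g\in v_jP_{\mathbb Q}$ by \eqref{eq:ker}.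

Conversely let $g\in G(P)\cap v_jP_{\mathbb Q}$. Then $dg\in v_jP$ for some integer $d\ge1$. Write $d=p_j^cd'$ with $p_j\nmid d'$, and let $m\ge1$. The group $G(P)$ contains
\[
d'\cdot\frac g{p_j^m}=\frac{dg}{p_j^{m+c}}\in\mathbb Z[1/p_j]\,v_jP\qquad\text{and}\qquad p_j^m\cdot\frac g{p_j^m}=g .
\]
Since $\gcd(d',p_j^m)=1$, it contains $g/p_j^m$. So $g\in p_j^mG(P)$ for all $m$.

(ii) If $a\in P$, then $(a,0),(0,a)\in P^2\subset G(P)$. Conversely, let $(a,0),(0,a)\in G(P)$. By \eqref{eq:local} it suffices to show $a\in P_{(p)}$ for every odd prime $p$. If $p$ is not among the $p_j$, then $(a,0)\in G(P)_{(p)}=P_{(p)}^2$. If $p=p_1$, then \eqref{eq:proj-local} gives $a=\pi_1(a,0)\in P_{(p)}$. If $p=p_j$ with $j\ne1$, then the first entry of $v_j$ is $1$, and \eqref{eq:proj-local} gives $-a=\pi_j(0,a)\in P_{(p)}$.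
\end{proof}

\begin{proposition}\label{prop:faithful}
Let $P,P'$ be projective $E$-modules. If $G(P)\cong G(P')$ as abelian groups, then $P\cong P'$ as $E$-modules.
\end{proposition}

\begin{proof}
Since $G(P)$ spans $P_{\mathbb Q}^2$ over $\mathbb Q$, and likewise for $P'$, an isomorphism $\varphi:G(P)\to G(P')$ extends to a $\mathbb Q$-isomorphism $\Phi:P_{\mathbb Q}^2\to {P'_{\mathbb Q}}^2$. The subgroup $D_j$ is defined in terms of the group structure only, so $\varphi(D_j(P))=D_j(P')$. By Lemma~\ref{lem:recover}(i), $D_j(P)$ contains $v_jP$ and lies in $v_jP_{\mathbb Q}$, so it spans $v_jP_{\mathbb Q}$. Thus $\Phi(v_jP_{\mathbb Q})=v_jP'_{\mathbb Q}$ for all $j$.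

For $j=0,1$ this says that $\Phi(a,b)=(\alpha(a),\beta(b))$ with $\mathbb Q$-isomorphisms $\alpha,\beta:P_{\mathbb Q}\to P'_{\mathbb Q}$. For $j=2$ it says that $(\alpha(a),\beta(a))$ lies on the diagonal, so $\alpha=\beta$. For $j=2+i$ it says that $(\alpha(a),\alpha(z_ia))\in(1,z_i)P'_{\mathbb Q}$, so $\alpha(z_ia)=z_i\alpha(a)$. As the $z_i$ generate $E$ over $R\subset\mathbb Q$, the map $\alpha$ is $E$-linear.

If $a\in P$, then $(a,0),(0,a)\in G(P)$, so $(\alpha(a),0),(0,\alpha(a))\in G(P')$, and $\alpha(a)\in P'$ by Lemma~\ref{lem:recover}(ii). The same argument for $\Phi^{-1}$ gives $\alpha^{-1}(P')\subset P$. So $\alpha$ restricts to an $E$-isomorphism $P\to P'$.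
\end{proof}

\subsection*{Proof of Theorem~\ref{thm:A}}
Put $A_n=G(L_n)$ for $n\ge0$. The $L_n$ are projective by Lemma~\ref{lem:double} and countable, so the $A_n$ are countable torsion-free groups. We verify the hypotheses of Proposition~\ref{prop:machine} for $\kappa=\omega$.

(P1) By Lemma~\ref{lem:double}, $A_n\oplus A_n=G(L_n\oplus L_n)\cong G(E\oplus E)=A_0\oplus A_0$.

(P2) Let $\emptyset\ne I\subset\{1,2,\dots\}$. If $\bigoplus_{n\in I}A_n\cong A_0^{(I)}$, that is, $G(\bigoplus_{n\in I}L_n)\cong G(E^{(I)})$, then $\bigoplus_{n\in I}L_n\cong E^{(I)}$ by Proposition~\ref{prop:faithful}. So $E$ is isomorphic to a direct summand of $\bigoplus_{n\in I}L_n$, contradicting Lemma~\ref{lem:nosummand}.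

Proposition~\ref{prop:machine} gives (1) and (2) of Theorem~\ref{thm:A} and $\pi w(X)=\omega$. The compact groups $Y_n$ are connected and have countable weight, so they are metrizable, and $X$ is locally compact, separable and metrizable. Finally, $X^{\omega_1}$ is homogeneous by (2), so $X$ is power homogeneous, while $X^{\pi w(X)}=X^\omega$ is not homogeneous. \qed

\medskip

For this space $\tau(X)=\omega$. Indeed, $\tau(X)\le\omega$ by Proposition~\ref{prop:machine}, and if $\tau(X)$ were finite, Theorem~\ref{thm:B} with $\lambda=\kappa=\omega$ would make $X^\omega$ homogeneous.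

\section{Larger cardinals}\label{sec:large}

We now prove Theorem~\ref{thm:C}. Let $\kappa$ be infinite with $\kappa^\omega=\kappa$; then $\kappa\ge2^\omega$. Let $N=\kappa\setminus\{0\}$ and let $E$, $e_\alpha$, $L_\alpha$ be as in Section~\ref{sec:modules}. The encoding of Section~\ref{sec:groups} is not available, because $E$ has uncountably many generators but there are only countably many primes. Instead we use a theorem that realizes $E$ as the full endomorphism ring of a group $A$, and let $A$ take the place of the module $E$. There is a price. A homomorphism from $E$ to a direct sum of modules has finite support, because it is determined by the image of $1$; for homomorphisms from $A$ this is no longer automatic. We recover it from slenderness.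

A torsion-free abelian group $S$ is \emph{slender} if every homomorphism $\mathbb Z^\omega\to S$ maps all but finitely many unit vectors to $0$. A group is \emph{cotorsion-free} if it has no nonzero cotorsion subgroup, where $C$ is cotorsion if $\operatorname{Ext}(\mathbb Q,C)=0$. The additive group of $E$ is $\mathbb Z[\frac12]^{(\kappa)}$, so $|E|=\kappa$. This group is slender: countable reduced torsion-free groups, such as $\mathbb Z[\frac12]$, are slender (S\k{a}siada), and direct sums of slender groups are slender \cite{Fuchs}. Slender groups are cotorsion-free (Nunke).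

\begin{theorem}[Corner and G\"obel \cite{CG}]\label{thm:CG}
If $\Lambda$ is a nonzero ring with cotorsion-free additive group and $\kappa\ge|\Lambda|$ satisfies $\kappa^{\aleph_0}=\kappa$, then there is a cotorsion-free, in particular torsion-free, abelian group $A$ with $|A|=\kappa$ and $\operatorname{End}(A)\cong\Lambda$.
\end{theorem}

Take such a group $A$ for $\Lambda=E$, identify $\operatorname{End}(A)$ with $E$, and regard $A$ as an $E$-module. Put
\[
A_0=A,\qquad A_\alpha=e_\alpha A^2\subset A^2\quad(\alpha\in N).
\]
These are torsion-free groups of cardinality at most $\kappa$.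

\begin{lemma}\label{lem:nosummandA}
For no nonempty $I\subset N$ is $A$ isomorphic to a direct summand of the abelian group $\bigoplus_{\alpha\in I}A_\alpha$.
\end{lemma}

\begin{proof}
Suppose there are homomorphisms $i:A\to\bigoplus_{\alpha\in I}A_\alpha$ and $r:\bigoplus_{\alpha\in I}A_\alpha\to A$ with $r\circ i=1$. Let $i_\alpha:A\to A_\alpha\subset A^2$ be the components of $i$. Each is given by a pair $s_\alpha\in\operatorname{End}(A)^2=E^2$. As $i_\alpha$ has values in $e_\alpha A^2$, we have $e_\alpha s_\alpha=s_\alpha$, that is, $s_\alpha\in L_\alpha$. Let $r_\alpha$ be the restriction of $r$ to $A_\alpha$. The map $r_\alpha\circ e_\alpha:A^2\to A$ is given by a pair $\rho_\alpha\in E^2$, and $r_\alpha\circ i_\alpha=r_\alpha\circ e_\alpha\circ i_\alpha=\rho_\alpha\cdot s_\alpha$ in $E$.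

\emph{Only finitely many $s_\alpha$ are nonzero.} Otherwise choose distinct $\alpha_0,\alpha_1,\dots$ and a nonzero entry $u_n\in E$ of $s_{\alpha_n}$ for each $n$. For $a\in A$ the element $i(a)$ lies in a direct sum, and $u_na$ is an entry of its component $i_{\alpha_n}(a)$, so $u_na\neq0$ for only finitely many $n$. Hence for every $c=(c_n)\in\mathbb Z^\omega$ the map $a\mapsto\sum_nc_nu_na$ is a well-defined endomorphism of $A$, that is, an element of $E$. This gives a homomorphism $\mathbb Z^\omega\to E$ that sends the $n$-th unit vector to $u_n\ne0$ for every $n$, contradicting slenderness.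

So there is a finite $F\subset I$ with $s_\alpha=0$ for $\alpha\notin F$. Then $1=r\circ i=\sum_{\alpha\in F}\rho_\alpha\cdot s_\alpha$ in $E$, contradicting Lemma~\ref{lem:nosummand}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
We apply Proposition~\ref{prop:machine} to the groups $A_\alpha$ $(\alpha<\kappa)$. Condition (P1) is Lemma~\ref{lem:double} with $M=A$ (and is trivial for $\alpha=0$). For (P2), if $\bigoplus_{\alpha\in I}A_\alpha\cong A^{(I)}$ for some nonempty $I\subset N$, then $A$ is isomorphic to a direct summand of $\bigoplus_{\alpha\in I}A_\alpha$, contradicting Lemma~\ref{lem:nosummandA}.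
\end{proof}

\begin{thebibliography}{9}

\bibitem{CG} A.L.S. Corner and R. G\"obel, \emph{Prescribing endomorphism algebras, a unified treatment}, Proc. London Math. Soc. (3) \textbf{50} (1985).

\bibitem{Fuchs} L. Fuchs, \emph{Infinite Abelian Groups II}.

\bibitem{MS} Milnor and Stasheff, \emph{Characteristic Classes}.

\bibitem{PH} \emph{Power Homogeneity in Topology}, \url{https://research.vu.nl/ws/portalfiles/portal/42181259/complete+dissertation.pdf}.

\bibitem{Rid} G.J. Ridderbos, \emph{On the cardinality of power homogeneous Hausdorff spaces}, Fund. Math. \textbf{192} (2006).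

\end{thebibliography}

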